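# Solutions of a cylindrical Hardy–Sobolev equation: uniqueness up to scaling and translation along the singular set

## 1. A solution in $\mathbb R^3$ checked by hand

Write $\mathbb R^3=\mathbb R^2\times\mathbb R$, $x=(y,z)$, $r=|y|$, and take
$$u_0(y,z)=\big((1+r)^2+z^2\big)^{-1/2}=R^{-1/2},\qquad R=(1+r)^2+z^2 .$$
Then $\partial_ru_0=-(1+r)R^{-3/2}$ and $\partial_zu_0=-zR^{-3/2}$, so
$$\partial_{rr}u_0+\partial_{zz}u_0=-2R^{-3/2}+3\big((1+r)^2+z^2\big)R^{-5/2}=R^{-3/2},\qquad \tfrac1r\partial_ru_0=-\big(\tfrac1r+1\big)R^{-3/2}.$$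
Adding, $\Delta u_0=-\frac1rR^{-3/2}$, that is,
$$-\Delta u_0=\frac{u_0^3}{|y|}\qquad\text{off the axis }\{y=0\}.$$
The axis does no harm. Since $\nabla u_0$ is bounded, integrating by parts against $\varphi\in C_c^\infty(\mathbb R^3)$ on $\{|y|>\varepsilon\}$ produces a boundary term of size $O(\varepsilon)$, so the equation holds weakly on all of $\mathbb R^3$. Moreover $|\nabla u_0|^2=R^{-2}$, which is bounded and decays like $|x|^{-4}$, so $u_0$ has finite Dirichlet energy.

Some new solutions come for free. If $\mu>0$ and $z_0\in\mathbb R$, then $\mu^{1/2}u_0(\mu y,\mu z+z_0)$ is again a solution: both sides are multiplied by $\mu^{5/2}$. Translating in $y$ is not allowed, since it moves the weight.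

There is also a hidden symmetry. Since $R=1+|x|^2+2r$, we get $u_0(x/|x|^2)=|x|\,u_0(x)$. Better still, the function $v=r^{1/2}u_0$ satisfies
$$v=\Big(2+2\cdot\frac{1+|x|^2}{2r}\Big)^{-1/2}=\frac1{2\cosh(\rho/2)},\qquad \cosh\rho:=\frac{1+|x|^2}{2r},$$
and $\rho$ is the hyperbolic distance from $(r,z)$ to $(1,0)$ in the upper half plane. So $u_0$ is, in disguise, a radial function on the hyperbolic plane. Are there other positive solutions, or is this the whole list?

Now let $N\ge3$, $1\le k<N$, $\mathbb R^N=\mathbb R^k\times\mathbb R^{N-k}$, $x=(y,z)$, $0<t<\min\{2,k\}$, $2^*(t)=\frac{2(N-t)}{N-2}$, and consider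
$$-\Delta u=\frac{u^{2^*(t)-1}}{|y|^t}\qquad\text{in }\mathbb R^N. \tag{1}$$
The example is $N=3$, $k=2$, $t=1$. We use throughout
$$m=\tfrac{N-2}2,\quad p=2^*(t)-1=\tfrac{N+2-2t}{N-2}>1,\quad n=N-k+1\ge2,\quad d\gamma=|y|^{-t}dx,\quad V=m(m+1),$$
and note that $m(p-1)=2-t$.

**Definition (spaces and solutions).** $D^{1,2}(\mathbb R^N)$ is the completion of $C_c^\infty(\mathbb R^N)$ under $\big(\int|\nabla u|^2\big)^{1/2}$. $D^{1,2}_{loc}(\mathbb R^N)$ is the set of $u$ with $u\in L^{2N/(N-2)}(K)$, $\nabla u\in L^2(K)$ for all compact $K$ (equivalently $H^1_{loc}$). A solution $u\ge0$ of (1) is meant weakly: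
$$\int\nabla u\cdot\nabla\varphi=\int u^p\varphi\,d\gamma\quad\text{for all }\varphi\in C_c^\infty(\mathbb R^N).$$

For instance, the constant $1$ lies in $D^{1,2}_{loc}$ but not in $D^{1,2}$, and $u_0$ above lies in both. Membership in $D^{1,2}_{loc}$ says nothing about behavior at infinity.

The paper "Results On Positive Solutions Of Elliptic Equations With A Critical Hardy-Sobolev Operator" is the source of the following problem, Conjecture 1: for $N\ge3$, $1\le k<N$, $0<t<\min\{2,k\}$ there is a positive $U=U_{N,k,t}\in D^{1,2}(\mathbb R^N)\cap C^0(\mathbb R^N)$ such that all non-negative solutions $u\in D^{1,2}_{loc}(\mathbb R^N)\setminus\{0\}$ of (1) are of the form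
$$u(y,z)=\mu^{\frac{N-2}2}U(\mu y,\mu z+z_0),\qquad\mu>0,\ z_0\in\mathbb R^{N-k}. \tag{2}$$
The problem statement records the case $t=1$, $k\ge2$ as known, with $u_0=c_{N,k}\big((1+|y|)^2+|z|^2\big)^{-m}$, $c_{N,k}=((N-2)(k-1))^{m}$; we shall not use it. We prove that Conjecture 1 is true in the full range.

To describe $U$, let $A(\theta)=\cos^{n-1}\theta\,\sin^{k-1}\theta$ and consider, for $W\in C([0,\frac\pi2])\cap C^2((0,\frac\pi2))$,
$$(AW')'=A\big(VW-\sin^{-t}\theta\,W^p\big)\quad\text{on }(0,\tfrac\pi2), \tag{3}$$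
$$W>0\text{ on }[0,\tfrac\pi2],\qquad AW'=O(\theta^{k-t})\ (\theta\to0),\qquad W'=O(\tfrac\pi2-\theta)\ (\theta\to\tfrac\pi2). \tag{4}$$

**Theorem A.** Let $N\ge3$, $1\le k<N$, $0<t<\min\{2,k\}$. There is a positive solution $U\in D^{1,2}(\mathbb R^N)\cap C^0(\mathbb R^N)$ of (1) such that the non-negative solutions $u\in D^{1,2}_{loc}(\mathbb R^N)\setminus\{0\}$ of (1) are exactly the functions $\mu^mU(\mu y,\mu z+z_0)$, $\mu>0$, $z_0\in\mathbb R^{N-k}$; the pair $(\mu,z_0)$ is determined by $u$. Moreover $U(x)=\big(\frac2{1+|x|^2}\big)^mW(\theta)$ with $\sin\theta=\frac{2|y|}{1+|x|^2}$, $\theta\in[0,\frac\pi2]$, where $W$ is the unique positive solution of (3)–(4).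

**Theorem B.** (i) The best constant $S$ in $S\big(\int|u|^{p+1}d\gamma\big)^{2/(p+1)}\le\int|\nabla u|^2$, $u\in D^{1,2}(\mathbb R^N)$, is attained, $S=\big(\int|\nabla U|^2\big)^{\frac{2-t}{N-t}}$, and the extremals are exactly $cU(\mu y,\mu z+z_0)$, $c\ne0$, $\mu>0$, $z_0\in\mathbb R^{N-k}$. (ii) If $k\le t<2$, (1) has no non-negative solution $u\in D^{1,2}_{loc}\setminus\{0\}$ with $|y|^{-t}u^p\in L^1_{loc}$. If $t=0$, the statement of Conjecture 1 is false.

In (i), $N,k,t$ are as in Theorem A. The plan: moving spheres with centers on $\{y=0\}$ make every solution symmetric under a hyperbolic rotation group, moving planes in $y$ remove the remaining angle, and (1) becomes (3)–(4). The hard part is then a uniqueness theorem for this one-dimensional problem.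

## 2. The measure $|y|^{-t}dx$ and the Hardy–Sobolev inequality

**Lemma 1.** $\gamma(B_r(x))\le Cr^{N-t}$ for all $x\in\mathbb R^N$, $r>0$.

Let $x=(y,z)$. If $|y|\ge2r$, then $|y'|\ge r$ for all $(y',z')\in B_r(x)$, so $\gamma(B_r(x))\le Cr^N r^{-t}$. If $|y|<2r$, then $B_r(x)\subset\{|y'|<3r\}\times\{|z'-z|<r\}$, whose $\gamma$-measure is $C\,r^{k-t}r^{N-k}$; here we use $t<k$.

The Maz'ya–Adams theorem (Adams–Hedberg, *Function Spaces and Potential Theory*, Thm 7.2.2) says: if $1<P<q<\infty$, $0<\alpha P<N$ and a positive measure $\gamma$ satisfies $\gamma(B_r(x))\le Cr^{q(N-\alpha P)/P}$ for all balls, then the Riesz potential $I_\alpha$ is bounded from $L^P(\mathbb R^N)$ to $L^q(\gamma)$. Take $\alpha=1$, $P=2$, $q=p+1=\frac{2(N-t)}{N-2}>2$, so that $q\frac{N-2}2=N-t$. Since $|\varphi|\le C\,I_1|\nabla\varphi|$ for $\varphi\in C_c^\infty$, density gives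
$$\Big(\int|\varphi|^{p+1}d\gamma\Big)^{\frac2{p+1}}\le C_H\int|\nabla\varphi|^2,\qquad\varphi\in D^{1,2}(\mathbb R^N). \tag{5}$$

We need two consequences. First, if $u\in D^{1,2}_{loc}$, multiplying by a cutoff shows $\int_K|u|^{p+1}d\gamma<\infty$ for compact $K$; in particular the right side in the weak formulation is finite. Second, we may enlarge the class of test functions. If $\varphi\in H^1$ has compact support, its mollifications converge to it in $H^1$ with supports in a fixed compact set, hence in $L^{p+1}(d\gamma)$ by (5), while $u^p\in L^{(p+1)/p}_{loc}(d\gamma)$; so $\varphi$ is an admissible test function. If $u\in D^{1,2}(\mathbb R^N)$, both sides of the weak equation are continuous in $\varphi\in D^{1,2}$, so every $\varphi\in D^{1,2}(\mathbb R^N)$ is admissible.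

## 3. Continuity and positivity of solutions

Two textbook facts are used repeatedly. The first will be called SMP: a continuous non-negative function on a connected open set that is superharmonic in the sense of distributions is either $>0$ everywhere or $\equiv0$. The second is a comparison: if $w\ge0$ is continuous on $\{|x|\ge\rho\}$ and superharmonic in $\{|x|>\rho\}$, then
$$w(x)\ge\rho^{N-2}\min_{\partial B_\rho}w\;|x|^{2-N},\qquad|x|\ge\rho. \tag{6}$$
Indeed with $c=\rho^{N-2}\min_{\partial B_\rho}w$ the harmonic function $c(|x|^{2-N}-R^{2-N})$ is $\le w$ on the boundary of $\{\rho<|x|<R\}$, hence inside; let $R\to\infty$.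

**Lemma 2.** Let $u\ge0$, $u\not\equiv0$, be a solution of (1) in $D^{1,2}_{loc}$. Then $u$ is continuous, $u>0$ everywhere, and $u\in C^\infty(\{y\ne0\})$.

**Step 1: all powers of $u$ are locally integrable.** The purpose is to make the right side of (1) integrable enough to be inverted. Let $s\ge0$ with $u\in L^{2s+2}_{loc}$, $u_L=\min(u,L)$, $\zeta$ a smooth cutoff supported in a ball $B_\rho$, and $g=\zeta uu_L^s$. The function $\zeta^2uu_L^{2s}$ is in $H^1$ with compact support. Testing with it, and writing $I=\int\zeta^2u_L^{2s}|\nabla u|^2$,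
$$I\le\int\zeta^2u_L^{2s}|\nabla u|^2+2s\int_{\{u<L\}}\zeta^2u_L^{2s}|\nabla u|^2=\int u^{p-1}g^2d\gamma-2\int\zeta uu_L^{2s}\nabla u\cdot\nabla\zeta\le\int u^{p-1}g^2d\gamma+\tfrac12I+2\int u^2u_L^{2s}|\nabla\zeta|^2 .$$
Since $|\nabla g|^2\le2u^2u_L^{2s}|\nabla\zeta|^2+2(1+s)^2\zeta^2u_L^{2s}|\nabla u|^2$, it follows that
$$\int|\nabla g|^2\le C_s\int u^{p-1}g^2d\gamma+C_s\int|\nabla\zeta|^2u^2u_L^{2s}.$$
By Hölder with exponents $\frac{p+1}{p-1},\frac{p+1}2$ and by (5), the first term is at most $C_sC_H\big(\int_{B_\rho}u^{p+1}d\gamma\big)^{\frac{p-1}{p+1}}\int|\nabla g|^2$. For $\rho$ small (depending on the center and on $s$) the factor is $\le\frac12$, and the term can be absorbed because $\int|\nabla g|^2<\infty$. Let $L\to\infty$: the right side stays bounded since $u\in L^{2s+2}_{loc}$, so $\zeta u^{s+1}\in H^1$. Covering compact sets by small balls, $u^{s+1}\in H^1_{loc}$, whence $u\in L^{(2s+2)N/(N-2)}_{loc}$. Starting from $s=0$ and iterating, $u^{s+1}\in H^1_{loc}$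 for all $s\ge0$, and by (5), $u\in L^\ell_{loc}(d\gamma)$ for all $\ell<\infty$.

**Step 2: continuity.** We show that the Newtonian potential of the right side is continuous. Fix a ball $B$, let $f=|y|^{-t}u^p\chi_B$, and choose $s'>1$ with $(N-2)s'<N-t$, possible since $t<2$; let $\frac1s+\frac1{s'}=1$. Then
$$\int_{B_\delta(x)}|x-\xi|^{2-N}f(\xi)\,d\xi\le\Big(\int_Bu^{ps}d\gamma\Big)^{1/s}\Big(\int_{B_\delta(x)}|x-\xi|^{(2-N)s'}d\gamma(\xi)\Big)^{1/s'},$$
and splitting into dyadic annuli, Lemma 1 bounds the last integral by $C\sum_{j\ge0}(2^{-j}\delta)^{N-t-(N-2)s'}$, which tends to $0$ as $\delta\to0$, uniformly in $x$. Replacing the kernel by the bounded continuous kernel $\min(|x-\xi|^{2-N},\delta^{2-N})$ therefore changes the potential by a uniformly small amount; so the potential of $f\in L^1$ is a uniform limit of continuous functions. The difference of $u$ and the (suitably normalized) potential is harmonic in $B$ by Weyl's lemma. So $u$ is continuous.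

**Step 3: positivity and smoothness.** $u$ is superharmonic, non-negative and $\not\equiv0$, so $u>0$ by SMP. On $\{y\ne0\}$ the weight is smooth and $u$ is positive and continuous, so elliptic regularity bootstraps to $u\in C^\infty$. $\square$

## 4. Inversions, and why their centers must lie on $\{y=0\}$

For $x_0\in\mathbb R^N$, $\lambda>0$ put
$$u_{x_0,\lambda}(x)=q^{N-2}u(x^*),\qquad q=\frac\lambda{|x-x_0|},\qquad x^*=x_0+\frac{\lambda^2(x-x_0)}{|x-x_0|^2}. \tag{7}$$
For instance, $u\equiv1$, $x_0=0$ gives $(\lambda/|x|)^{N-2}$, and Section 1 showed that $(u_0)_{0,1}=u_0$.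

**Lemma 3.** If $x_0=(0,z_0)$ and $u$ solves (1), then $u_{x_0,\lambda}$ solves (1) weakly in $\mathbb R^N\setminus\{x_0\}$. Also $\mu^mu(\mu y,\mu z+z_0)$ solves (1) in $\mathbb R^N$.

The Kelvin transform satisfies $\Delta\varphi_{x_0,\lambda}=q^{N+2}(\Delta\varphi)(x^*)$ for smooth $\varphi$, and $dx^*=q^{2N}dx$. So for $\varphi\in C_c^\infty(\mathbb R^N\setminus\{x_0\})$,
$$\int\nabla u_{x_0,\lambda}\cdot\nabla\varphi_{x_0,\lambda}=-\int q^{N-2}u(x^*)\,q^{N+2}(\Delta\varphi)(x^*)\,dx=-\int u\Delta\varphi=\int\nabla u\cdot\nabla\varphi .$$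
Since the $y$-component of $x_0$ vanishes, $|y^*|=q^2|y|$, so $|y|^{-t}=q^{2t}|y^*|^{-t}$; and $(N-2)(p+1)+2t=2N$. Hence $\int|y|^{-t}u_{x_0,\lambda}^p\varphi_{x_0,\lambda}\,dx=\int|y^*|^{-t}u(x^*)^p\varphi(x^*)q^{2N}dx=\int|y|^{-t}u^p\varphi$. As $\varphi\mapsto\varphi_{x_0,\lambda}$ is a bijection of $C_c^\infty(\mathbb R^N\setminus\{x_0\})$, the first claim follows. The second is the change of variables $x\mapsto(\mu y,\mu z+z_0)$ together with $m(p-1)=2-t$. $\square$

For the critical equation without weight one would center inversions at every point of $\mathbb R^N$. Here this stops at once. For a general center $x_0=(y_0,z_0)$, the transform satisfies $-\Delta u_{x_0,\lambda}=(q^2/|y^*|)^t\,u_{x_0,\lambda}^p$ (use $N+2=(N-2)p+2t$), with $y^*=(1-q^2)y_0+q^2y$. The weight is $|y|^{-t}$ only if $|y^*|=q^2|y|$, which fails in general when $y_0\ne0$. So we have only an $(N-k)$-parameter family of centers, and the symmetry it yields cannot by itself determine $u$.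

## 5. Moving spheres: every center on $\{y=0\}$ has a finite critical radius

Let $u$ be a non-trivial non-negative solution in $D^{1,2}_{loc}$.

**Proposition 4.** For every $x_0\in\{0\}\times\mathbb R^{N-k}$ there is $\bar\lambda(x_0)\in(0,\infty)$ with $u_{x_0,\bar\lambda(x_0)}=u$ on $\mathbb R^N\setminus\{x_0\}$. In particular $u\le C(1+|x|)^{2-N}$.

In Steps 1 and 2 we fix the center and translate in $z$ so that $x_0=0$; write $u_\lambda=u_{0,\lambda}$, $B_\rho=B_\rho(0)$. Note $|x^*|=\lambda^2/|x|\le\lambda$ when $|x|\ge\lambda$.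

**Step 1: the inequality $u_\lambda\le u$ on $\{|x|\ge\lambda\}$ holds for small $\lambda$.** This starts the method. Let $\rho\in(0,1]$, $H=\max_{\overline B_1}u$. By (6), $u\ge\rho^{N-2}\min_{\partial B_\rho}u\,|x|^{2-N}$ for $|x|\ge\rho$, while for $\lambda\le\rho$ we have $u_\lambda\le\lambda^{N-2}H|x|^{2-N}$ there. So $u_\lambda\le u$ on $\{|x|\ge\rho\}$ if $\lambda\le\lambda(\rho)$. It remains to treat the thin shell. Let $\psi=(u_\lambda-u)^+$ on $\{|x|>\lambda\}$, extended by $0$. It is continuous and vanishes on $|x|=\lambda$, where $u_\lambda=u$; hence it lies in $H^1$, and its support is in $\{\lambda\le|x|\le\rho\}$, away from $0$. On the support, $u_\lambda\le H$, so $u_\lambda^p-u^p\le pH^{p-1}\psi$ where $\psi>0$. Testing the difference of the two equations with $\psi$, then using Hölder and (5),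
$$\int|\nabla\psi|^2=\int(u_\lambda^p-u^p)\psi\,d\gamma\le pH^{p-1}\int\psi^2d\gamma\le pH^{p-1}\,\gamma(\operatorname{supp}\psi)^{\frac{p-1}{p+1}}C_H\int|\nabla\psi|^2 . \tag{8}$$
By Lemma 1, $\gamma(B_\rho)\to0$ as $\rho\to0$. Fix $\rho$ so small that the last constant is $<1$; then $\psi=0$ for all $\lambda\le\lambda(\rho)$.

Define $\bar\lambda(x_0)=\sup\{\lambda:\ u_{x_0,\lambda'}\le u\text{ on }|x-x_0|\ge\lambda'\text{ for all }\lambda'\in(0,\lambda]\}\in(0,\infty]$.

**Step 2: if $\bar\lambda=\bar\lambda(x_0)<\infty$, then $u_{\bar\lambda}\equiv u$.** We show that otherwise the sphere could be moved further. By continuity $w=u-u_{\bar\lambda}\ge0$ on $|x|\ge\bar\lambda$, and $-\Delta w=|y|^{-t}(u^p-u_{\bar\lambda}^p)\ge0$ in $|x|>\bar\lambda$. Suppose $w\not\equiv0$ there. By SMP $w>0$ in $|x|>\bar\lambda$, and by (6), for each $\delta\in(0,1)$ there is $c_\delta>0$ with $w\ge c_\delta|x|^{2-N}$ on $|x|\ge\bar\lambda+\delta$. Moreover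
$$|x|^{N-2}|u_\lambda-u_{\bar\lambda}|=\big|\lambda^{N-2}u(\lambda^2x/|x|^2)-\bar\lambda^{N-2}u(\bar\lambda^2x/|x|^2)\big|\to0\quad(\lambda\to\bar\lambda)$$
uniformly on $|x|\ge\bar\lambda$, by uniform continuity of $u$ on compact sets. So there is $\varepsilon(\delta)\in(0,\delta)$ such that $u_\lambda\le u$ on $|x|\ge\bar\lambda+\delta$ for $\lambda\in[\bar\lambda,\bar\lambda+\varepsilon(\delta)]$. For these $\lambda$, (8) applies with $H=\max_{\overline B_{\bar\lambda+1}}u$ and $\operatorname{supp}\psi\subset\{\bar\lambda\le|x|\le\bar\lambda+\delta\}$, whose $\gamma$-measure tends to $0$ with $\delta$. Choosing $\delta$ small first, we get $\psi=0$, so $u_\lambda\le u$ on $|x|\ge\lambda$ for all $\lambda\in[\bar\lambda,\bar\lambda+\varepsilon(\delta)]$. This contradicts the definition of $\bar\lambda$. So $u=u_{\bar\lambda}$ on $|x|\ge\bar\lambda$, and on all of $\mathbb R^N\setminus\{0\}$ because inversion is an involution.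

**Step 3: either $\bar\lambda<\infty$ at all centers or $\bar\lambda\equiv\infty$.** If $\bar\lambda(x_0)<\infty$, Step 2 gives $|x-x_0|^{N-2}u(x)=\bar\lambda(x_0)^{N-2}u(x^*)\to\bar\lambda(x_0)^{N-2}u(x_0)<\infty$ as $|x|\to\infty$. If $\bar\lambda(x_1)=\infty$, then $u\ge u_{x_1,\lambda}$ on $|x-x_1|\ge\lambda$ yields $\liminf_{|x|\to\infty}|x|^{N-2}u\ge\lambda^{N-2}u(x_1)$ for every $\lambda$, so the liminf is $\infty$. The two cannot both occur.

**Step 4: if $\bar\lambda\equiv\infty$, then $u$ does not depend on $z$ and increases under scaling.** Let $x_0\in\{y=0\}$, $|\omega|=1$, $r>r'>0$ and $\lambda^2=rr'$. The inequality $u_{x_0,\lambda}\le u$ at $x_0+r\omega$ reads $(r'/r)^mu(x_0+r'\omega)\le u(x_0+r\omega)$, so $r\mapsto r^mu(x_0+r\omega)$ is nondecreasing. Differentiating at a point with $y\ne0$, for all $z_0$,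
$$x\cdot\nabla u-z_0\cdot\nabla_zu+mu\ge0 .$$
Since $z_0$ is arbitrary, $\nabla_zu=0$ on $\{y\ne0\}$, and $u=u(y)$ everywhere by continuity. Taking $x_0=0$, for a fixed $\mu>1$ the function $u^\mu(x)=\mu^mu(\mu x)$ satisfies $h:=u^\mu-u\ge0$, with $h(0)=(\mu^m-1)u(0)>0$.

**Step 5: $\bar\lambda\equiv\infty$ is impossible.** We turn the ordered pair $u\le u^\mu$ into an integral bound that no $z$-independent function satisfies. By convexity of $s\mapsto s^p$,
$$-\Delta h=|y|^{-t}\big((u^\mu)^p-u^p\big)\ge p|y|^{-t}u^{p-1}h\ge0,$$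
so $h>0$ by SMP. Let $\varphi\in H^1$ be bounded with compact support. Then $\varphi^2/h\in H^1$ has compact support ($h$ is continuous, positive and in $H^1_{loc}$). Testing with it,
$$p\int u^{p-1}\varphi^2d\gamma\le\int\nabla h\cdot\nabla(\varphi^2/h)=\int\Big(\frac{2\varphi\nabla\varphi\cdot\nabla h}h-\frac{\varphi^2|\nabla h|^2}{h^2}\Big)\le\int|\nabla\varphi|^2. \tag{9}$$
Take $\varphi=u\chi$ with $\chi$ Lipschitz of compact support. Testing (1) with $u\chi^2$ gives $\int|\nabla(u\chi)|^2=\int u^{p+1}\chi^2d\gamma+\int u^2|\nabla\chi|^2$. So (9) becomes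
$$(p-1)\int u^{p+1}\chi^2d\gamma\le\int u^2|\nabla\chi|^2.$$
Now let $\chi=\zeta^\kappa$, $\kappa=\frac{p+1}{p-1}$, $\zeta=1$ on $B_R$, $\zeta=0$ off $B_{2R}$, $0\le\zeta\le1$, $|\nabla\zeta|\le2/R$. Then $|\nabla\chi|^2=\kappa^2\zeta^{2\kappa-2}|\nabla\zeta|^2$ and $(\kappa-1)(p+1)=2\kappa$. Write $u^2\zeta^{2\kappa-2}|\nabla\zeta|^2=\big(u^2\zeta^{2\kappa-2}|y|^{-\frac{2t}{p+1}}\big)\big(|y|^{\frac{2t}{p+1}}|\nabla\zeta|^2\big)$ and apply Hölder with exponents $\frac{p+1}2,\frac{p+1}{p-1}$: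
$$\int u^{p+1}\chi^2d\gamma\le C\Big(\int u^{p+1}\chi^2d\gamma\Big)^{\frac2{p+1}}\Big(\int_{B_{2R}}|y|^{\frac{2t}{p-1}}R^{-\frac{2(p+1)}{p-1}}dx\Big)^{\frac{p-1}{p+1}}.$$
Hence $\int_{B_R}u^{p+1}d\gamma\le CR^{N-\frac{2(p+1)-2t}{p-1}}=C$, because $2(p+1)-2t=\frac{2N(2-t)}{N-2}=N(p-1)$. Letting $R\to\infty$, $\int_{\mathbb R^N}u^{p+1}d\gamma<\infty$. That is impossible for a positive function independent of $z\in\mathbb R^{N-k}$, $N-k\ge1$.

So $\bar\lambda<\infty$ everywhere, Step 2 gives the identity, and the limit in Step 3 gives $u\le C(1+|x|)^{2-N}$. $\square$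

## 6. Inversions as hyperbolic reflections

**Definition (hyperbolic space).** $\mathbb H^n=\{(r,z):r>0,\ z\in\mathbb R^{n-1}\}$ with metric $r^{-2}(dr^2+|dz|^2)$. We use the formula
$$\cosh d_{\mathbb H}\big((r,z),(1,0)\big)=\frac{1+r^2+|z|^2}{2r}, \tag{10}$$
and these textbook facts. Inversion in a hemisphere centered at a boundary point $z_0$ is an isometry, the reflection in that totally geodesic hemisphere, and its fixed points are exactly the hemisphere. The maps $(r,z)\mapsto(\mu r,\mu z+z_0)$ are isometries. The group $\mathrm{Isom}(\mathbb H^n)$ acts properly: the set of isometries carrying a given point into a given compact set is compact. A compact group of isometries has a fixed point (Cartan). The stabilizer of a point $P$ is $O(n)$, acting on the tangent space, and it is generated by the reflections in hyperplanes through $P$.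

For example, in $\mathbb H^2$ the half circle of center $z_0$ through $(1,0)$ has radius $(1+z_0^2)^{1/2}$; as $z_0$ varies, the normals $(1,-z_0)$ to these half circles at $(1,0)$ give every direction except the horizontal one, i.e. the direction $(0,1)$ in the coordinates $(r,z)$.

Identify $\{y\ne0\}$ with $S^{k-1}\times\mathbb H^n$ by $x\mapsto(\sigma,(r,z))=(y/|y|,(|y|,z))$; recall $n-1=N-k$, and $S^0=\{\pm1\}$. Put $v=r^mu$. The inversion at $(0,z_0)$ of radius $\lambda$ fixes $\sigma$ and acts on $(r,z)$ as the reflection in the hemisphere of center $z_0$ and radius $\lambda$. Since $r^*=q^2r$ and $2m=N-2$,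
$$v(x^*)=(q^2r)^mu(x^*)=r^mu_{x_0,\lambda}(x). \tag{11}$$
So $u_{x_0,\lambda}=u$ says exactly that $v$ is invariant under this reflection. For the $u_0$ of Section 1, $v=\frac1{2\cosh(\rho/2)}$ is visibly invariant under all isometries fixing $(1,0)$.

**Proposition 5.** Let $u$ be a non-trivial non-negative solution and $\mathcal K=\{g\in\mathrm{Isom}(\mathbb H^n):v(\sigma,gh)=v(\sigma,h)\ \forall\sigma,h\}$. Then $\mathcal K$ fixes a point $P=(r_0,z_P)$. After replacing $u$ by $r_0^mu(r_0y,r_0z+z_P)$ we have $P=(1,0)$ and: $\mathcal K$ is the full stabilizer $O(n)$ of $(1,0)$; $v$ depends only on $\sigma$ and $\rho=d_{\mathbb H}((r,z),(1,0))$, with $\cosh\rho=\frac{1+|x|^2}{2|y|}$; and $u\in D^{1,2}(\mathbb R^N)\cap L^{p+1}(d\gamma)$.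

A solution for which $P=(1,0)$ will be called *normalized*.

**Step 1: $\mathcal K$ is compact.** This is what produces a common fixed point. $\mathcal K$ is a closed subgroup since $v$ is continuous. By Proposition 4, $u\le C(1+|x|^2)^{-m}$, so
$$v\le C\Big(\frac r{1+|x|^2}\Big)^m=C(2\cosh\rho)^{-m}\to0\quad\text{at infinity of }S^{k-1}\times\mathbb H^n.$$
Fix $(\sigma_1,h_1)$ and put $\kappa_1=v(\sigma_1,h_1)>0$. For $g\in\mathcal K$, the point $gh_1$ lies in $\{h:v(\sigma_1,h)\ge\kappa_1\}$, which is closed and bounded, hence compact. As $\mathrm{Isom}(\mathbb H^n)$ acts properly, $\mathcal K$ is compact and has a fixed point $P$.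

**Step 2: $\mathcal K=O(n)$.** The replacement of $u$ turns $v$ into $v(\sigma,r_0r,r_0z+z_P)$, i.e. composes it with an isometry carrying $(1,0)$ to $P$; so we may assume $P=(1,0)$. By Proposition 4 and (11), for every $z_0\in\mathbb R^{N-k}$ the reflection in some hemisphere centered at $z_0$ lies in $\mathcal K$. It fixes $P$, so the hemisphere passes through $P$. Its normal at $P$ is $(1,-z_0)$. Up to scaling these vectors are all the directions with non-zero first component, a dense set. As $\mathcal K$ is closed it contains all reflections in hyperplanes through $P$, hence all of $O(n)$; and $\mathcal K$ fixes $P$, so $\mathcal K=O(n)$. This group is transitive on spheres around $P$, so $v=v(\sigma,\rho)$, and (10) gives the formula for $\rho$.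

**Step 3: finite energy.** The hemisphere with $z_0=0$ through $(1,0)$ has radius $1$, so $u(x)=|x|^{2-N}u(x^*)$ with $x^*=x/|x|^2$, and
$$\int_{|x|>1}|\nabla u|^2\le C\int_{|x|>1}\big(|x|^{-2N}|\nabla u(x^*)|^2+|x|^{2-2N}u(x^*)^2\big)dx\le C\int_{B_1}|\nabla u|^2+C<\infty,$$
since $|x|^{-2N}dx=dx^*$ and $2N-2>N$. If $\chi_R$ is a cutoff between $B_R$ and $B_{2R}$ with $|\nabla\chi_R|\le C/R$, the bound $u\le C|x|^{2-N}$ gives $\int u^2|\nabla\chi_R|^2\le CR^{-2}R^NR^{4-2N}=CR^{2-N}\to0$. So $\chi_Ru\to u$ in the energy norm and $u\in D^{1,2}(\mathbb R^N)$; (5) gives $u\in L^{p+1}(d\gamma)$. $\square$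

This is as far as the spheres go: $v$ may still depend on $\sigma$ and, in $\rho$, on an unknown profile.

## 7. Moving planes in $y$, and the two-point problem

**Proposition 6.** A normalized solution $u$ depends only on $(|y|,z)$; hence $v=v(\rho)$.

**Step 1: set-up and start for large $s$.** For $s>0$ let $\Sigma_s=\{y_1>s\}$, $x^s$ the reflection of $x$ in $\{y_1=s\}$ with $y$-part $y^s$, and $u^s(x)=u(x^s)$. In $\Sigma_s$, $|y|^2-|y^s|^2=y_1^2-(2s-y_1)^2=4s(y_1-s)>0$, so $-\Delta u^s=|y^s|^{-t}(u^s)^p\ge|y|^{-t}(u^s)^p$ there. Let $\psi=(u-u^s)^+\chi_{\Sigma_s}$. Since $u-u^s$ is continuous and vanishes on $\partial\Sigma_s$, $\nabla\psi\in L^2$, and $0\le\psi\le u\in L^{2N/(N-2)}$; so $\psi\in D^{1,2}$ is admissible. Testing both relations with $\psi$, then Hölder and (5),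
$$\int|\nabla\psi|^2\le p\int u^{p-1}\psi^2d\gamma\le pC_H\Big(\int_{\Sigma_s\cap\{u>u^s\}}u^{p+1}d\gamma\Big)^{\frac{p-1}{p+1}}\int|\nabla\psi|^2 .$$
Since $u\in L^{p+1}(d\gamma)$, for large $s$ the constant is $<1$ and $\psi=0$.

**Step 2: the plane reaches $s=0$.** Let $\bar s\ge0$ be the infimum of the $s_0>0$ such that $u\le u^s$ in $\Sigma_s$ for all $s\ge s_0$, and suppose $\bar s>0$. Then $h=u^{\bar s}-u\ge0$ in $\Sigma_{\bar s}$ and $-\Delta h\ge|y|^{-t}((u^{\bar s})^p-u^p)\ge0$. If $h\equiv0$, the two equations would give $|y^{\bar s}|^{-t}=|y|^{-t}$ in $\Sigma_{\bar s}$, false because $t>0$. So $h>0$ by SMP. Consequently $\chi_{\Sigma_s\cap\{u>u^s\}}\to0$ a.e. as $s\to\bar s$: at a point of $\Sigma_{\bar s}$ we have $u^s>u$ for $s$ near $\bar s$, and a point with $y_1<\bar s$ is outside $\Sigma_s$ for $s$ near $\bar s$. By dominated convergence the constant in the estimate is $<1$, so $\psi=0$, for $s$ near $\bar s$. This contradicts the choice of $\bar s$.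 Hence $\bar s=0$ and $u(x)\le u(x^0)$ for $y_1>0$.

**Step 3: conclusion.** Applying this in the direction $-e_1$ gives the reverse inequality, so $u$ is even in $y_1$. Rotating in $\mathbb R^k$, $u$ is invariant under all reflections of $\mathbb R^k$ in hyperplanes through $0$, hence under $O(k)$. $\square$

**Derivation of the equation for $v$.** With $u=r^{-m}v(r,z)$,
$$r^{m+2}\Delta u=r^2(v_{rr}+\Delta_zv)+(k-1-2m)\,rv_r+\big(m(m+1)-m(k-1)\big)v .$$
Here $k-1-2m=-(n-2)$, so the first two terms form $\Delta_{\mathbb H^n}v$; with $\Lambda=m(m+2-k)$ we get $r^{m+2}\Delta u=\Delta_{\mathbb H^n}v+\Lambda v$. Also $r^{m+2}r^{-t}u^p=r^{m+2-t-mp}v^p=v^p$. Since $v$ is radial,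
$$v_{\rho\rho}+(n-1)\coth\rho\,v_\rho+\Lambda v+v^p=0. \tag{12}$$
In the example ($n=2$, $m=\frac12$, $\Lambda=\frac14$, $p=3$), take $v=\frac12\operatorname{sech}\frac\rho2$ and abbreviate $\mathsf s=\operatorname{sech}\frac\rho2$, $\mathsf t=\tanh\frac\rho2$. Then $v_{\rho\rho}=-\frac18(\mathsf s^3-\mathsf s\mathsf t^2)$ and $\coth\rho\,v_\rho=-\frac18\mathsf s(1+\mathsf t^2)$. Their sum $-\frac18(\mathsf s^3+\mathsf s)$ cancels $\frac14v+v^3$, as it should.

**Compact variables.** We pass to a bounded interval. Define $\theta\in(0,\frac\pi2]$ by $\sin\theta=\frac1{\cosh\rho}=\frac{2|y|}{1+|x|^2}$, so $\cos\theta=\tanh\rho$, and put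
$$X=\cos^2\theta,\quad Z=\sin^2\theta=1-X,\quad\eta=-\log\tan\theta=\log\sinh\rho,\quad D=\frac d{d\eta}=-\sin\theta\cos\theta\frac d{d\theta}=\tanh\rho\frac d{d\rho},$$
$$a=n-2\ge0,\qquad b=k-2,\qquad 2m=a+b+1,\qquad e=bX-aZ .$$
Then $DX=2XZ=-DZ$ and $X/Z=e^{2\eta}$. From $v_\rho=\coth\rho\,Dv$ one gets $v_{\rho\rho}=\coth^2\!\rho\,D^2v-\sinh^{-2}\!\rho\,Dv$. Multiplying (12) by $\tanh^2\rho=X$ and using $n-1-\cosh^{-2}\rho=n-1-Z=a+X$,
$$D^2v+(a+X)Dv+\Lambda Xv+Xv^p=0. \tag{13}$$
Set $v=\sin^m\theta\,W$; since $r\cdot\frac2{1+|x|^2}=\sin\theta$, this means $u=\big(\frac2{1+|x|^2}\big)^mW(\theta)$. We have $D\sin^m\theta=-mX\sin^m\theta$ and $D^2\sin^m\theta=(m^2X^2-2mXZ)\sin^m\theta$. So the coefficient of $DW$ becomes $-2mX+a+X=-e$, the coefficient of $W$ is $m^2X^2-2mXZ-mX(a+X)+\Lambda X$, and the nonlinear term is $X\sin^{m(p-1)}\theta\,W^p=XZ\sin^{-t}\theta\,W^p$. Dividing the coefficient of $W$ by $mX$ gives $(m-1)X-2Z-a+m-b=(m-1)X-2Z+1-m=-(m+1)Z$. Altogether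
$$D^2W=e\,DW+VXZ\,W-XZ\sin^{-t}\theta\,W^p. \tag{14}$$
Finally $D^2W-e\,DW=\sin^2\theta\cos^2\theta\,\big[W''+((k-1)\cot\theta-(n-1)\tan\theta)W'\big]$ with $'=d/d\theta$, and the bracket is $A^{-1}(AW')'$. So (14) is (3).

**Proposition 7.** If $u$ is normalized, then $u=\big(\frac2{1+|x|^2}\big)^mW(\theta)$ with $W$ satisfying (3)–(4).

**Step 1: the end $\theta=\frac\pi2$.** This is the center $\rho=0$ of the hyperbolic ball. There $v$ is a smooth radial function on $\mathbb H^n$, hence smooth and even in $\rho$, and so is $W=\cosh^m\!\rho\;v$. Since $\sin(\frac\pi2-\theta)=\tanh\rho$, $W$ is smooth and even in $\frac\pi2-\theta$, so $W'=O(\frac\pi2-\theta)$. Also $W(\frac\pi2)>0$.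

**Step 2: the end $\theta=0$.** This is the singular set. Along $x=(y,0)$, $y\to0$, we see $W(\theta)\to2^{-m}u(0)=:W(0)\in(0,\infty)$. By (3), $(AW')'=O(\theta^{k-1-t})$, integrable because $t<k$. So $AW'=\ell+O(\theta^{k-t})$ for some $\ell$, and we must show $\ell=0$. If $k\ge2$ and $\ell\ne0$, then $W'$ has a fixed sign and $|W'|\ge c\,\theta^{1-k}$ near $0$, so $W$ would be unbounded. If $k=1$, then $A(0)=1$, $W$ is $C^1$ up to $0$ with $W'(0)=\ell$, and from $\sin\theta=\frac{2|y|}{1+|x|^2}$,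
$$\partial_yu(y,z)\to\pm\ell\Big(\frac2{1+|z|^2}\Big)^{m+1}\qquad(y\to0^\pm),$$
locally uniformly in $z$. Integrating by parts on $\{|y|>\varepsilon\}$ against $\varphi\in C_c^\infty$ and letting $\varepsilon\to0$ gives $\int\nabla u\cdot\nabla\varphi=\int u^p\varphi\,d\gamma-2\ell\int\big(\frac2{1+|z|^2}\big)^{m+1}\varphi(0,z)\,dz$. Comparison with the weak equation forces $\ell=0$. So $AW'=O(\theta^{k-t})$. $\square$

**Lemma 8.** A solution $W$ of (3)–(4) is determined by $W(0)$.

Suppose $W_1(0)=W_2(0)$. Integrating (3) from $0$, where $AW_i'\to0$, gives $|A(W_1-W_2)'|(\theta)\le C\theta^{k-t}\sup_{[0,\theta]}|W_1-W_2|$. Dividing by $A\sim\theta^{k-1}$ and integrating again, which is possible since $t<2$, $|W_1-W_2|(\theta)\le C\theta^{2-t}\sup_{[0,\theta]}|W_1-W_2|$. Taking the supremum over a small interval, $W_1=W_2$ near $0$, hence everywhere by the uniqueness theorem for ODEs with smooth coefficients. $\square$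

**Example ($t=1$, $k\ge2$).** Let $s=\sin\theta$ and $W=C(1+s)^{-m}$. With $\cos^2\theta=1-s^2$,
$$W''+\big((k-1)\cot\theta-(n-1)\tan\theta\big)W'=Cm(1+s)^{-m-1}\Big[(m+1)(1-s)+s-(k-1)\big(\tfrac1s-s\big)+(n-1)s\Big].$$
As $k+n-2=N-1=2m+1$, the bracket equals $(m+1)(1+s)-\frac{k-1}s$. So the right side is $VW-Cm(k-1)s^{-1}(1+s)^{-m-1}$. Since $p=\frac{m+1}m$, this is (3) when $C^{1/m}=m(k-1)$, and (4) is clear from $W'=-Cm(1+s)^{-m-1}\cos\theta$. Because $(1+|y|)^2+|z|^2=(1+|x|^2)(1+\sin\theta)$, this $W$ gives the solution displayed after (2), with the constant $(2m(k-1))^m=c_{N,k}$.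

## 8. Two solutions must cross: a second conserved-type quantity

To classify solutions it now suffices to show that (3)–(4) has at most one solution. The first thing to try is the Wronskian. If $W_1,W_2$ are solutions, then
$$\big[A(W_1'W_2-W_1W_2')\big]'=-A\sin^{-t}\theta\;W_1W_2\,(W_1^{p-1}-W_2^{p-1}),$$
and the bracket vanishes at both ends by (4). So $\int_0^{\pi/2}A\sin^{-t}\theta\,W_1W_2(W_1^{p-1}-W_2^{p-1})\,d\theta=0$: two different solutions cross. There the argument stops; nothing prevents one or several crossings. We need a second identity. To find it we first remove the linear term of (3).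

**Two linear solutions.** Consider $(A\varphi')'=VA\varphi$ on $(0,\frac\pi2)$. Since $\frac1{A(s)}\int_0^sA\le Cs$ on $(0,\theta_1]$ for every $\theta_1<\frac\pi2$, the Picard iteration for
$$\varphi_0(\theta)=1+\int_0^\theta\frac1{A(s)}\int_0^sVA\varphi_0\,d\xi\,ds$$
converges to the unique solution with $\varphi_0(0)=1$, $A\varphi_0'\to0$ at $0$; it extends to $[0,\frac\pi2)$. In the same way there is a unique solution $\varphi_1$ on $(0,\frac\pi2]$ with $\varphi_1(\frac\pi2)=1$ and $A\varphi_1'\to0$ at $\frac\pi2$. From $A\varphi_0'=\int_0^\theta VA\varphi_0$ and $A\varphi_1'=-\int_\theta^{\pi/2}VA\varphi_1$ we read off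
$$\varphi_0,\varphi_1\ge1,\qquad\varphi_0'>0>\varphi_1'\text{ on }(0,\tfrac\pi2),\qquad A\varphi_0'=O(\theta^k),\ \varphi_0'=O(\theta)\ (\theta\to0),\qquad\varphi_1'=O(\tfrac\pi2-\theta)\ (\theta\to\tfrac\pi2).$$
The quantity $c=A(\varphi_0'\varphi_1-\varphi_0\varphi_1')$ is a positive constant, and $(\varphi_1/\varphi_0)'=-c/(A\varphi_0^2)$. Integrating with $A\sim\theta^{b+1}$, for $k\ge2$ and $\theta\to0$,
$$\varphi_1\sim\tfrac cb\theta^{-b}\ (b\ge1),\qquad\varphi_1\sim c\log\tfrac1\theta\ (b=0),\qquad A\varphi_1'\to-c, \tag{15}$$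
the last because $A\varphi_1'=(A\varphi_0'\varphi_1-c)/\varphi_0$ and $A\varphi_0'\varphi_1\to0$. For $k=1$, $\varphi_1$ has a finite limit $\varphi_1(0)>0$ and $\varphi_1'(0)=-c$. Since always $n\ge2$, the same argument at the other end, with $\xi=\frac\pi2-\theta$, $A\sim\xi^{a+1}$, gives $\varphi_0\sim\frac ca\xi^{-a}$ ($a\ge1$) or $\varphi_0\sim c\log\frac1\xi$ ($a=0$), and $A\varphi_0'\to c$.

As an example, for $k=1$ these functions are explicit. Let $A=\cos^{N-1}\theta$, $s=\sin\theta$, $\varphi=(1-s)^{-m}$. Then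
$$\varphi''-(N-1)\tan\theta\,\varphi'=m(1-s)^{-m-1}\big[(m+1)(1+s)-s-(2m+1)s\big]=m(m+1)(1-s)^{-m},$$
and replacing $\theta$ by $-\theta$ the same holds for $(1+s)^{-m}$. So, up to constant factors, $\varphi_1=(1+s)^{-m}$ (its derivative vanishes at $\frac\pi2$) and $\varphi_0=(1+s)^{-m}+(1-s)^{-m}$ (even in $\theta$).

**The monotonicity property.** Let $\beta=\frac2{p+3}=\frac{N-2}{2N-2-t}$ and $M=(A^2\sin^{-t}\theta)^\beta\varphi_0\varphi_1$.

**Property (U).** $M$ is non-constant, and there is $\theta_*\in[0,\frac\pi2]$ such that $M$ is nondecreasing on $(0,\theta_*)$ and nonincreasing on $(\theta_*,\frac\pi2)$.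

**Proposition 9.** If (U) holds, then (3)–(4) has at most one solution.

**Step 1: removing linear and first-order terms.** Put $\tau=\varphi_0/\varphi_1$. Then $d\tau/d\theta=c/(A\varphi_1^2)>0$, and $\tau$ increases from $\tau_0\ge0$ to $\infty$, with $\tau_0=0$ if $k\ge2$ and $\tau_0=1/\varphi_1(0)>0$ if $k=1$. For a solution $W$ let $f=W/\varphi_1$ as a function of $\tau$. Then $A\varphi_1^2f_\theta=A(\varphi_1W_\theta-W\varphi_{1,\theta})=cf_\tau$, and differentiating in $\theta$,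
$$(A\varphi_1^2f_\theta)_\theta=\varphi_1(AW_\theta)_\theta-W(A\varphi_{1,\theta})_\theta=-A\sin^{-t}\theta\,\varphi_1^{p+1}f^p .$$
Hence, with $'=d/d\tau$ from now on in this section,
$$f''=-Qf^p,\qquad Q=c^{-2}A^2\sin^{-t}\theta\,\varphi_1^{p+3},\qquad\tau^{\frac{p+3}2}Q=c^{-2}M^{\frac{p+3}2}=:\tilde M. \tag{16}$$

**Step 2: behavior at the ends.** We have $f'=A(\varphi_1W_\theta-W\varphi_{1,\theta})/c$, and inserting the definition of $c$, $f-\tau f'=A(\varphi_{0,\theta}W-\varphi_0W_\theta)/c$. We claim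
$$\tau\to\tau_0:\ \ f-\tau f'\to0,\ f'\to W(0);\qquad\tau\to\infty:\ \ f\to W(\tfrac\pi2),\ f'\to0,\ \tau f'\to0. \tag{17}$$
At $\tau_0$: $A\varphi_{0,\theta}\to0$ and $AW_\theta\to0$ give the first limit. For $k\ge2$, $A\varphi_1W_\theta=O(\theta^{k-t}\varphi_1)\to0$ by (15), since $k-t-b=2-t>0$, and $A\varphi_{1,\theta}\to-c$. For $k=1$, $AW_\theta\to0$, $\varphi_1$ is bounded and $\varphi_{1,\theta}(0)=-c$. At $\infty$: $\varphi_1\to1$ gives $f\to W(\frac\pi2)$; $AW_\theta\to0$ and $A\varphi_{1,\theta}\to0$ give $f'\to0$; and $A\varphi_0W_\theta\to0$ (as $A\varphi_0=O(\xi\log\frac1\xi)$) with $A\varphi_{0,\theta}\to c$ gives $f-\tau f'\to W(\frac\pi2)$, so $\tau f'\to0$.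

Since $f''<0$ and $f'\to0$ at $\infty$, $f'>0$ on $(\tau_0,\infty)$. Since $(\tau f'-f)'=\tau f''<0$ and $\tau f'-f\to0$ at $\tau_0$, $\tau f'-f<0$ on $(\tau_0,\infty)$.

**Step 3: a quantity whose derivative contains no $f'$.** We combine $f'^2$, $ff'$ and $f^{p+1}$ so that the $f'$-terms cancel. Let
$$P_f=\tfrac12f'(\tau f'-f)+\tfrac1{p+1}\tau Qf^{p+1}.$$
Then $P_f'=\frac12f''(2\tau f'-f)+\tau Qf^pf'+\frac1{p+1}(\tau Q)'f^{p+1}$, and inserting $f''=-Qf^p$ the $f'$-terms cancel. With $\tau Q=\tau^{-\frac{p+1}2}\tilde M$,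
$$P_f'=\Big[\tfrac12Q+\tfrac1{p+1}(\tau Q)'\Big]f^{p+1}=\tfrac1{p+1}\tau^{-\frac{p+1}2}\tilde M'f^{p+1}. \tag{18}$$
By (17), $f'(\tau f'-f)\to0$ at both ends; since $Q>0$, $\liminf P_f\ge0$ at both ends. As $\tau$ increases with $\theta$, (U) and (18) say that $P_f$ is first nondecreasing, then nonincreasing. Hence $P_f\ge0$ on $(\tau_0,\infty)$. Also $P_f\not\equiv0$, for otherwise $\tilde M'\equiv0$ and $M$ would be constant.

**Step 4: comparing two solutions.** Suppose there are two solutions, with functions $f,g$. By Lemma 8 their values at $\theta=0$ differ, say $W_g(0)>W_f(0)$. Let $\nu=g/f=W_g/W_f$, which has positive finite limits at both ends and $\nu(\tau_0^+)>1$, and $\Omega=fg'-gf'=f^2\nu'$.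

We have $\Omega\to0$ at $\tau_0$. If $\tau_0>0$, write $\Omega=\frac1\tau[g(f-\tau f')-f(g-\tau g')]$ with $f,g$ bounded and use (17). If $\tau_0=0$, then $k\ge2$, $\varphi_1\to\infty$, so $f,g\to0$ while $f',g'$ are bounded. Moreover $\Omega'=-Qfg(g^{p-1}-f^{p-1})$, which is $<0$ where $\nu>1$. So $\Omega<0$ near $\tau_0$. Consider
$$\Phi=P_g-\nu^{p+1}P_f=\tfrac12g'(\tau g'-g)-\tfrac12\nu^{p+1}f'(\tau f'-f),$$
the $Q$-terms having canceled. By (18), $P_g'=\nu^{p+1}P_f'$, so $\Phi'=-(p+1)\nu^p\nu'P_f$. By (17), $\Phi\to0$ at $\tau_0$ and at $\infty$.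

**Step 5: contradiction.** *(i)* Suppose $\Omega<0$ on $(\tau_0,\tau_1)$ and $\Omega(\tau_1)=0$ with $\tau_1<\infty$. Then $\nu$ decreases on $(\tau_0,\tau_1)$. If $\nu(\tau_1)\ge1$, then $\nu>1$ on $(\tau_0,\tau_1)$, so $\Omega$ decreases from the limit $0$ and $\Omega(\tau_1)<0$, a contradiction. So $\nu(\tau_1)<1$. At $\tau_1$, $g=\nu f$ and $g'=\nu f'$, whence
$$\Phi(\tau_1)=\tfrac12(\nu^2-\nu^{p+1})f'(\tau f'-f)<0,$$
using $p+1>2$, $\nu<1$ and the signs in Step 2. But $\nu'\le0\le P_f$ gives $\Phi'\ge0$ on $(\tau_0,\tau_1)$, and $\Phi(\tau_0^+)=0$, so $\Phi(\tau_1)\ge0$: contradiction. *(ii)* Suppose $\Omega<0$ on $(\tau_0,\infty)$. Then $\Phi'\ge0$ and $\Phi\to0$ at both ends, so $\Phi\equiv0$, hence $\nu'P_f\equiv0$ with $\nu'<0$, so $P_f\equiv0$: contradiction. $\square$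

**Property (U) for $k=1$.** With the explicit $\varphi_0,\varphi_1$ above,
$$M=\mathrm{const}\cdot s^{-t\beta}\Big[(1-s^2)^{(N-1)\beta}(1+s)^{-2m}+(1-s^2)^{(N-1)\beta-m}\Big],\qquad(N-1)\beta-m=\frac{mt}{2N-2-t}>0 .$$
Every factor decreases in $s$, so $M$ is strictly decreasing and (U) holds with $\theta_*=0$.

## 9. The logarithmic derivative of $M$ crosses its level once ($k\ge2$)

Now $a=n-2\ge0$ and $b=k-2\ge0$ are integers, $\varphi_0,\varphi_1$ are no longer given by elementary formulas, and we cannot read off (U). We work with logarithmic derivatives, which satisfy Riccati equations. Let $\alpha_i=D\log\varphi_i$. As $D=-\sin\theta\cos\theta\frac d{d\theta}$, $\alpha_0<0<\alpha_1$, and the linear part of (14) gives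
$$D\alpha_i=VXZ+e\alpha_i-\alpha_i^2. \tag{19}$$
Put
$$d=\alpha_1-\alpha_0>0,\quad w=(a+1)-(a+b+1)X+\alpha_0+\alpha_1,\quad\bar w=1-w,\quad Y=w-Z=X-\bar w .$$
Since $e=(a+b)X-a$, we have $Y=\alpha_0+\alpha_1-e$.

**Step 1: $w$ governs the monotonicity of $M$.** From $D\log\sin\theta=-X$, $D\log\cos\theta=Z$,
$$D\log(A^2\sin^{-t}\theta)=2(n-1)Z-(2k-2-t)X=2(n-1)-(2N-2-t)X,$$
and $\beta(2N-2-t)=N-2=a+b+1$, $n-1=a+1$. So
$$D\log M=w-w_0,\qquad w_0=(n-1)(1-2\beta)=\frac{(n-1)(2-t)}{2N-2-t}\in(0,1). \tag{20}$$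
Here $w_0<1$ because $n-1=N-k\le N-2$ and $(N-2)(2-t)<2N-2-t$; the latter says $(3-N)t<2$.

**Step 2: limits.** As $\eta\to-\infty$, i.e. $\xi=\frac\pi2-\theta\to0$, $X\to0$: $\alpha_1\to0$; and since $A\varphi_0'\to c$ with $A\sim\xi^{a+1}$, $\alpha_0=-\sin\theta\cos\theta\,\varphi_0'/\varphi_0\to-a$ (for $a=0$ it behaves like $-1/\log\frac1\xi\to0$). As $\eta\to+\infty$, i.e. $\theta\to0$, $X\to1$: $\alpha_0\to0$ and by (15) $\alpha_1\to b$. Hence
$$\eta\to-\infty:\ w\to1,\ d\to a;\qquad\eta\to+\infty:\ w\to0,\ d\to b. \tag{21}$$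
In particular $M$ is not constant. Property (U) follows once we show

(∗) there are no $\eta_1<\eta_2$ with $w(\eta_1)<w_0<w(\eta_2)$.

Indeed, let $\eta_*=\inf\{\eta:w<w_0\}$, finite by (21). Then $w\ge w_0$ on $(-\infty,\eta_*)$, and (∗) gives $w\le w_0$ on $(\eta_*,\infty)$. So $M$ increases weakly in $\eta$ up to $\eta_*$ and decreases weakly afterwards; as $\eta$ is a decreasing function of $\theta$, this is (U) with $\theta_*$ the point where $\eta=\eta_*$.

**Step 3: first derivative of $w$.** Subtracting and adding the equations (19),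
$$Dd=(e-\alpha_0-\alpha_1)d=-Yd,$$
$$D(\alpha_0+\alpha_1)=2VXZ+e(\alpha_0+\alpha_1)-\tfrac12\big((\alpha_0+\alpha_1)^2+d^2\big)=2VXZ+\tfrac12e^2-\tfrac12Y^2-\tfrac12d^2,$$
using $\alpha_0+\alpha_1=Y+e$. Since $X+Z=1$, $e^2=a^2Z+b^2X-(a+b)^2XZ$; and $4V=(a+b+1)(a+b+3)$ gives $4V-4(a+b+1)=(a+b)^2-1$. So in $Dw=-2(a+b+1)XZ+D(\alpha_0+\alpha_1)$ the terms with $(a+b)^2XZ$ cancel:
$$Dw=\tfrac12\big[a^2Z+b^2X-XZ-Y^2-d^2\big]=\tfrac12(T-d^2),\qquad T=X(b^2-w^2)+Z(a^2-\bar w^2), \tag{22}$$
where we used $XZ+(w-Z)^2=Xw^2+Z\bar w^2$.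

Since $w$ runs from $1$ to $0$, it is tempting to prove that $w$ is decreasing, which would give (∗) at once. When $a=b=0$, (22) does this: $T\le0<d^2$. When $a$ or $b$ is positive, $T$ contains the positive terms $a^2Z+b^2X$, and by (21) $T-d^2\to0$ at both ends ($T\to a^2$, $d^2\to a^2$ at $-\infty$; $T\to b^2$, $d^2\to b^2$ at $+\infty$). So (22) alone shows no sign, because $d$ is not known explicitly. The way out is that (∗) asks for less than monotonicity, and that $d$ can be eliminated by one more differentiation.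

**Step 4: a closed second-order equation for $w$.** We have $D(d^2)=-2Yd^2$ and $d^2=T-2Dw$. Also, since $D\bar w=-Dw$ and $Z\bar w-Xw=Z-w=-Y$,
$$DT=2XZ\big[(b^2-w^2)-(a^2-\bar w^2)\big]-2Y\,Dw .$$
Therefore $D^2w=\frac12DT+Y(T-2Dw)$, and collecting terms with $Z+Y=w$ and $Y-X=-\bar w$,
$$D^2w=-3Y\,Dw+\Gamma,\qquad\Gamma=Xw(b^2-w^2)-Z\bar w(a^2-\bar w^2). \tag{23}$$
At a local minimum of $w$: $Dw=0$, $d^2=T$, $\Gamma\ge0$. At a local maximum: $Dw=0$, $d^2=T$, $\Gamma\le0$.

**Lemma 10.** (i) If $b\ge1$, then $d^2\ge a^2Z$ and $w\le1$. (ii) If $a\ge1$, then $d^2\ge b^2X$ and $w\ge0$.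

The purpose is to confine $w$ to the range where $\Gamma$ has a readable sign.

(i) For $a=0$ the first claim is trivial. If $a\ge1$, let $G=d^2/Z$. Then $DG=2(X-Y)G=2\bar wG$, $G\to a^2$ at $-\infty$ and $G\to\infty$ at $+\infty$ (as $d\to b\ge1$). If $\inf G<a^2$, it is attained; there $\bar w=0$, $w=1$, and $0\le D^2G=-2G\,Dw$. But by (22), $2Dw=X(b^2-1)+Za^2-d^2>0$, since $d^2=GZ<a^2Z$: contradiction. Now suppose $\sup w>1$. By (21) it is attained; there $\bar w<0$, and $T=d^2\ge a^2Z$ gives $X(b^2-w^2)\ge Z\bar w^2>0$. Substituting $w=1-\bar w$ in the first term of $\Gamma$, $\Gamma=X(b^2-w^2)-\bar wT=X(b^2-w^2)-\bar wd^2>0$, contradicting $\Gamma\le0$.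

(ii) For $b=0$ the first claim is trivial. If $b\ge1$, let $G=d^2/X$. Then $DG=-2(Y+Z)G=-2wG$, $G\to\infty$ at $-\infty$ (as $d\to a\ge1$) and $G\to b^2$ at $+\infty$. If $\inf G<b^2$, it is attained; there $w=0$ and $0\le D^2G=-2G\,Dw$. But $2Dw=Xb^2+Z(a^2-1)-d^2>0$: contradiction. Suppose $\inf w<0$. It is attained; there $T=d^2\ge b^2X$ gives $Z(a^2-\bar w^2)\ge Xw^2>0$. Then $\Gamma=wT-Z(a^2-\bar w^2)(w+\bar w)=wd^2-Z(a^2-\bar w^2)<0$, contradicting $\Gamma\ge0$. $\square$

**Remark (R).** Equation (23), with $Y=w-Z$, is a second-order ODE for $w$ with smooth coefficients in $\eta$. If $a=1$, the constant $0$ solves it; then $w=Dw=0$ cannot hold at any point, since otherwise $w\equiv0$, against $w(-\infty)=1$. If $b=1$, the constant $1$ solves it; then $w=1$, $Dw=0$ cannot hold at any point, as $w(+\infty)=0$.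

**Step 5: proof of (∗).** Suppose $\eta_1<\eta_2$ with $w(\eta_1)<w_0<w(\eta_2)$.

*Case $a=b=0$.* By (22), $Dw=-\frac12(Xw^2+Z\bar w^2+d^2)<0$: contradiction.

*Case $a\ge1$, $b=0$.* By Lemma 10, $w\ge0$. As $w(-\infty)=1>w_0$ and $w(\eta_1)<w_0<w(\eta_2)$, the minimum of $w$ over $(-\infty,\eta_2]$ is attained at an interior point, with value $w_m\in[0,w_0)$, and $\Gamma\ge0$ there. If $w_m>0$, then $\bar w_m\in(0,1)$ and $\Gamma=-Xw_m^3-Z\bar w_m(a^2-\bar w_m^2)<0$: contradiction. If $w_m=0$, then $\Gamma=-Z(a^2-1)\ge0$ forces $a=1$, excluded by (R).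

*Case $a=0$, $b\ge1$.* By Lemma 10, $w\le1$. As $w(+\infty)=0<w_0$, the maximum of $w$ over $[\eta_1,\infty)$ is attained at an interior point, with value $w_M\in(w_0,1]$, and $\Gamma\le0$ there. If $w_M<1$, then $\Gamma=Xw_M(b^2-w_M^2)+Z\bar w_M^3>0$: contradiction. If $w_M=1$, then $\Gamma=X(b^2-1)\le0$ forces $b=1$, excluded by (R).

*Case $a,b\ge1$.* Now $0\le w\le1$. As before, $w$ attains its minimum over $(-\infty,\eta_2]$ at an interior point $\eta_m<\eta_2$, with $w_m<w_0$. Since $w(\eta_2)>w_0$ and $w(+\infty)=0$, it attains its maximum over $[\eta_m,\infty)$ at some $\eta_M>\eta_m$, with $w_M>w_0$; this is a local maximum. So $\Gamma(\eta_m)\ge0\ge\Gamma(\eta_M)$. If $w_m=0$, then $\Gamma(\eta_m)=-Z(a^2-1)\ge0$ forces $a=1$; if $w_M=1$, then $\Gamma(\eta_M)=X(b^2-1)\le0$ forces $b=1$; both are excluded by (R). Hence $0<w_m<w_M<1$. For $w\in(0,1)$ all factors below are positive and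
$$\Gamma\ge0\iff\frac XZ\ge h(w),\qquad\Gamma\le0\iff\frac XZ\le h(w),\qquad h(w)=\frac{\bar w(a^2-\bar w^2)}{w(b^2-w^2)} .$$
The function $h$ is strictly decreasing in $w$:
$$\frac{d\log h}{d\bar w}=\frac1{\bar w}-\frac{2w}{b^2-w^2}+\frac1w-\frac{2\bar w}{a^2-\bar w^2}\ge\frac1{\bar w}-\frac{2w}{1-w^2}+\frac1w-\frac{2\bar w}{1-\bar w^2}=\frac1{1+w}+\frac1{1+\bar w}>0,$$
where we used $1-w^2=\bar w(1+w)$ and $1-\bar w^2=w(1+\bar w)$. Consequently
$$\frac XZ(\eta_M)\le h(w_M)<h(w_m)\le\frac XZ(\eta_m),$$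
which contradicts $\eta_m<\eta_M$, because $X/Z=e^{2\eta}$ is increasing. $\square$

So (U) holds for all $1\le k<N$, and by Proposition 9 the problem (3)–(4) has at most one solution.

## 10. A minimizer for the Hardy–Sobolev quotient, and the proof of Theorem A

Uniqueness is of no use without existence. Let $F(u)=\int|u|^{p+1}d\gamma$ and $S=\inf\{\|\nabla u\|_2^2:u\in D^{1,2},\ F(u)=1\}$, which is positive by (5).

**Step 1: an almost critical minimizing sequence.** By Ekeland's principle on the $C^1$ manifold $\{F=1\}$ there are $u_j$ with $F(u_j)=1$, $\|\nabla u_j\|_2^2\to S$ and $-\Delta u_j-\lambda_j|y|^{-t}|u_j|^{p-1}u_j\to0$ in $(D^{1,2})^*$. Testing with $u_j$ gives $\lambda_j\to S$. As $|y|^{-t}|u_j|^{p-1}u_j$ is bounded in $(D^{1,2})^*$ by Hölder and (5), we may take $\lambda_j=S$.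

**Step 2: fixing scale and position.** The invariance under $u\mapsto\mu^mu(\mu y,\mu z+z_0)$ can make a minimizing sequence vanish in the limit; we use it up. Put $q_j(r,z)=\int_{B_r(0,z)}|u_j|^{p+1}d\gamma$. It is continuous in $z$, tends to $0$ as $|z|\to\infty$, and is continuous in $r$ uniformly in $z$, by absolute continuity of the integral and because $\gamma(B_r(0,z))=Cr^{N-t}$ does not depend on $z$. So $r\mapsto\max_zq_j(r,z)$ is continuous, with limits $0$ at $r=0$ and $1$ at $r=\infty$; it equals $\frac12$ at some $r_j$, with the maximum attained at some $z_j$. All of Step 1 is invariant under the transformation, so we may assume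
$$\max_z\int_{B_1(0,z)}|u_j|^{p+1}d\gamma=\int_{B_1(0,0)}|u_j|^{p+1}d\gamma=\tfrac12, \tag{24}$$
and, for a subsequence, $u_j\rightharpoonup u$ in $D^{1,2}$ and a.e.

**Step 3: $u\ne0$.** Suppose $u=0$. Fix $z$ and let $\chi\in C_c^\infty(B_1(0,z))$, $0\le\chi\le1$, $\chi=1$ on $B_{1/2}(0,z)$. Test with $\chi^2u_j$, which is bounded in $D^{1,2}$. Since $\int\nabla u_j\cdot\nabla(\chi^2u_j)=\int|\nabla(\chi u_j)|^2-\int u_j^2|\nabla\chi|^2$ and $u_j\to0$ in $L^2_{loc}$, Hölder, (24) and the definition of $S$ give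
$$\int|\nabla(\chi u_j)|^2=S\int\chi^2|u_j|^{p+1}d\gamma+o(1)\le S\,2^{-\frac{p-1}{p+1}}F(\chi u_j)^{\frac2{p+1}}+o(1)\le2^{-\frac{p-1}{p+1}}\int|\nabla(\chi u_j)|^2+o(1).$$
So $\nabla(\chi u_j)\to0$ in $L^2$, and by (5) $\int_{B_{1/2}(0,z)}|u_j|^{p+1}d\gamma\to0$ for each $z$. Finitely many balls $B_{1/2}(0,z)$ cover $B_1(0,0)\cap\{|y|\le\frac14\}$. On $B_1(0,0)\cap\{|y|>\frac14\}$ the weight is bounded and Rellich's theorem applies, because $p+1<\frac{2N}{N-2}$ (here $t>0$). Hence $\int_{B_1(0,0)}|u_j|^{p+1}d\gamma\to0$, contradicting (24).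

**Step 4: $u$ is a minimizer.** By the Brezis–Lieb lemma $F(u_j-u)\to1-F(u)$, and $\|\nabla u_j\|_2^2=\|\nabla u\|_2^2+\|\nabla(u_j-u)\|_2^2+o(1)$, so $S\ge S\,F(u)^{\frac2{p+1}}+S\,(1-F(u))^{\frac2{p+1}}$. As $0<F(u)\le1$ and $\frac2{p+1}<1$, this forces $F(u)=1$; weak lower semicontinuity gives $\|\nabla u\|_2^2\le S$. Then $|u|$ is also a minimizer and satisfies $-\Delta|u|=S|y|^{-t}|u|^p$. Therefore $S^{1/(p-1)}|u|$ is a non-negative non-trivial solution of (1) in $D^{1,2}$.

**Step 5: end of the proof of Theorem A.** Let $U$ be the normalization (Proposition 5) of the solution found in Step 4. By Propositions 5–7 and Lemma 2, $U=\big(\frac2{1+|x|^2}\big)^mW(\theta)$ with $W$ solving (3)–(4), $U>0$ and $U\in D^{1,2}\cap C^0$. So (3)–(4) has a solution, and by Section 9 exactly one. If $u\in D^{1,2}_{loc}\setminus\{0\}$ is any non-negative solution, its normalization $r_0^mu(r_0y,r_0z+z_P)$ has the same form with the same $W$, so it equals $U$, and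
$$u(y,z)=\mu^mU(\mu y,\mu z+z_0),\qquad\mu=1/r_0,\quad z_0=-z_P/r_0 .$$
Conversely all these functions are solutions by Lemma 3. If two different parameter pairs gave the same function, then $U(y,z)=\nu^mU(\nu y,\nu z+z_1)$ for some $(\nu,z_1)\ne(1,0)$; that is, $|y|^mU$ would be invariant under the isometry $(r,z)\mapsto(\nu r,\nu z+z_1)$ of $\mathbb H^n$. This isometry would belong to the group $\mathcal K$ of $U$, which fixes $(1,0)$; but it maps $(1,0)$ to $(\nu,z_1)\ne(1,0)$. This proves Theorem A, and Conjecture 1 is true. $\square$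

## 11. Extremals, and the weights $t\ge k$ and $t=0$

**Proof of Theorem B (i).** $S$ is attained by Section 10. Let $u$ be an extremal, scaled so that $F(u)=1$. If $u^+$ and $u^-$ were both non-zero, then
$$S=\|\nabla u^+\|_2^2+\|\nabla u^-\|_2^2\ge S\Big(F(u^+)^{\frac2{p+1}}+F(u^-)^{\frac2{p+1}}\Big)>S,$$
since $F(u^+)+F(u^-)=1$ and $\frac2{p+1}<1$. So $u$ has constant sign, and $S^{1/(p-1)}|u|$ is a non-negative non-trivial solution of (1); by Theorem A it equals $\mu^mU(\mu y,\mu z+z_0)$ for some $\mu,z_0$. Hence all extremals have the form $cU(\mu y,\mu z+z_0)$, $c\ne0$. Since an extremal exists and the quotient is invariant under scaling, translation in $z$ and multiplication by constants, $U$ is an extremal and so are all these functions. Testing (1) for $U$ with $U\in D^{1,2}$ gives $\int|\nabla U|^2=\int U^{p+1}d\gamma$, so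
$$S=\Big(\int|\nabla U|^2\Big)^{1-\frac2{p+1}},\qquad1-\frac2{p+1}=\frac{p-1}{p+1}=\frac{2-t}{N-t}.\qquad\square$$

**Proof of Theorem B (ii).** Let $k\le t<2$, and suppose $u\ge0$, $u\not\equiv0$, is a solution in $D^{1,2}_{loc}$ with $|y|^{-t}u^p\in L^1_{loc}$. Then $u$ is superharmonic and non-trivial, hence bounded below by a positive constant on each ball. So $|y|^{-t}\in L^1_{loc}$, which is false for $t\ge k$.

Let $t=0$, so $p=\frac{N+2}{N-2}$. From $-\Delta(1+|x|^2)^{-m}=N(N-2)(1+|x|^2)^{-m-2}$ we see that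
$$u_{y_1}(x)=(N(N-2))^{m/2}\big(1+|y-y_1|^2+|z|^2\big)^{-m}$$
is a solution for every $y_1\in\mathbb R^k$ (now the weight is gone and translation in $y$ is allowed), with unique maximum point $(y_1,0)$. Suppose the solution with $y_1=0$ and one with $y_1\ne0$ were both of the form (2) with the same $U$. Eliminating $U$, $u_{y_1}(y,z)=\nu^mu_{y_1=0}(\nu y,\nu z+z_1)$ for some $\nu>0$, $z_1\in\mathbb R^{N-k}$. The right side has its unique maximum point at $y=0$, the left side at $y=y_1\ne0$: contradiction. So the statement of Conjecture 1 is false for $t=0$. $\square$
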